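\title{Negative normal Hilbert coefficients in regular local rings}

\begin{abstract}
Let $I$ be an $\mathfrak{m}$-primary ideal of an analytically unramified Cohen--Macaulay local ring of dimension $d$, and let $\overline{e}_0(I),\dots,\overline{e}_d(I)$ be its normal Hilbert coefficients. We show that these need not be nonnegative. An explicit ideal in a regular local ring of dimension four has all its powers integrally closed and has normal Hilbert coefficients $(268,288,68,1,-1)$. More generally, for all $d\ge i\ge 4$ the coefficient $\overline{e}_i$ takes every integer value on a regular local ring of dimension $d$. The ideals come from a filtration attached to a reduced complete intersection. The colength of each term is a sum of values of the Hilbert function of the complete intersection, and exactly one of these values differs from the value of the Hilbert (quasi-)polynomial.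
\end{abstract}

\section{Introduction}

An element $\xi$ of a ring is \emph{integral} over an ideal $K$ if $\xi^m+b_1\xi^{m-1}+\dots+b_m=0$ for some $m\ge1$ and some $b_j\in K^j$. Such elements form an ideal $\overline{K}\supseteq K$, the \emph{integral closure} of $K$, and $K$ is \emph{integrally closed} if $\overline{K}=K$.

Let $(R,\mathfrak{m})$ be a Cohen--Macaulay local ring of dimension $d$ and let $I$ be an $\mathfrak{m}$-primary ideal. Assume that $R$ is \emph{analytically unramified}, that is, its completion is reduced. Then the filtration $\{\overline{I^n}\}$ is good, meaning that $I\,\overline{I^n}=\overline{I^{n+1}}$ for $n\gg0$, and the length $\ell(R/\overline{I^{n+1}})$ agrees for $n\gg0$ with a polynomial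
\begin{equation}\label{eq:def}
P(n)=\sum_{i=0}^{d}(-1)^i\,\overline{e}_i(I)\binom{n+d-i}{d-i}.
\end{equation}
The integers $\overline{e}_0(I),\dots,\overline{e}_d(I)$ are the \emph{normal Hilbert coefficients} of $I$. The ordinary Hilbert coefficients $e_i(I)$ are defined in the same way with $I^{n+1}$ in place of $\overline{I^{n+1}}$. The two sets of coefficients coincide when all powers of $I$ are integrally closed. We answer the following question from \cite{problem}.

\begin{quote}
\emph{Is $\overline{e}_i(I)\ge0$ for all $i$ with $0\le i\le d$?}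
\end{quote}

To see why the signs in \eqref{eq:def} suggest a positive answer, write
\[
\sum_{n\ge0}\ell(R/\overline{I^{n+1}})\,t^n=\frac{\eta(t)}{(1-t)^{d+1}},\qquad \eta\in\mathbb{Z}[t].
\]
Expanding $\eta$ in powers of $1-t$ and using $(1-t)^{-j-1}=\sum_n\binom{n+j}{j}t^n$ gives $\overline{e}_i(I)=\eta^{(i)}(1)/i!$. So all $\overline{e}_i(I)$ are nonnegative as soon as $\eta$ has nonnegative coefficients. The graded ring $\overline{G}=\bigoplus_n\overline{I^n}/\overline{I^{n+1}}$ has Hilbert series $\eta(t)/(1-t)^d$. If $\overline{G}$ has a regular sequence of $d$ elements of degree one, then $\eta$ is the Hilbert series of the quotient by that sequence, and the answer for $I$ is yes. The maximal ideal of a regular local ring, with $\eta=1$, is the simplest case. Moreover, integral closure does improve the signs. In a Cohen--Macaulay ring $e_1(I)\ge0$ and $e_2(I)\ge0$ are known, but $e_3(I)$ can be negative, whereas $\overline{e}_3(I)\ge0$ always holds by a theorem of Itoh \cite{itoh}. One may guess that this continues for all $i$. It fails at $i=4$.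

\begin{theorem}\label{thm:A}
Let $k$ be a field of characteristic $0$, let $\mathfrak{m}=(x,y,z,w)\subset k[x,y,z,w]$ and $R=k[x,y,z,w]_{\mathfrak{m}}$. Put
\[
f=x(x-z)(x-2z),\qquad h=y(y-z)(y-2z)(y-3z),
\]
\[
I=w\,\mathfrak{m}^3+f\,\mathfrak{m}+(h)+\mathfrak{m}^5 .
\]
Then for all $n\ge1$ we have $I^n=\overline{I^n}$ and
\[
\ell(R/\overline{I^n})=\binom{4n+3}{4}+12\binom{n+3}{4}-1 .
\]
Hence $(\overline{e}_0(I),\dots,\overline{e}_4(I))=(268,288,68,1,-1)$, and in particular $\overline{e}_4(I)=-1<0$.
\end{theorem}

\begin{theorem}\label{thm:B}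
Let $k$ be an infinite field, let $d\ge i\ge4$ be integers and let $N\in\mathbb{Z}$. In $R=k[x_1,\dots,x_d]_{(x_1,\dots,x_d)}$ there is an $\mathfrak{m}$-primary ideal $I$, all of whose powers are integrally closed, with $\overline{e}_i(I)=e_i(I)=N$. For $i=3\le d$ the same holds for every $N\ge0$.
\end{theorem}

The rings in both theorems are regular, and their completions are power series rings over $k$, hence domains. So they are Cohen--Macaulay and analytically unramified. The inequalities $\overline{e}_0,\overline{e}_1,\overline{e}_2\ge0$ are known. Together with Itoh's theorem and Theorem~\ref{thm:B}, this shows that $\overline{e}_i(I)\ge0$ holds for all $(R,I)$ as in the question if and only if $i\le3$. These known results are used only for the last sentence and not in the proofs below.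

Section~\ref{sec:idea} shows the idea by hand in three variables. Section~\ref{sec:filt} contains the construction common to both theorems, and Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Section~\ref{sec:top} treats the case $i=d$ of Theorem~\ref{thm:B}, and Section~\ref{sec:var} reduces the general case to it.

\section{The top coefficient and twelve points in the plane}\label{sec:idea}

All computations take place in a polynomial ring $S=k[x_1,\dots,x_d]$ with $\mathfrak{m}=(x_1,\dots,x_d)$ and $R=S_{\mathfrak{m}}$. Nothing is lost by this. If $K\subset S$ is $\mathfrak{m}$-primary, then $S/K=R/KR$ and $\ell(R/KR)=\dim_kS/K$. If $K$ is integrally closed, so is $KR$: it suffices to consider $\xi\in S$ with $\xi^m+\sum_j(b_j/\tau)\xi^{m-j}=0$, where $b_j\in K^j$ and $\tau\notin\mathfrak{m}$, and multiplying by $\tau^m$ shows that $\tau\xi$ is integral over $K$, so that $\xi\in KR$. We write $e_i(K)$ and $\overline{e}_i(K)$ for the coefficients of $KR$. We put $\mathbb{N}=\{0,1,2,\dots\}$ and $|\alpha|=\sum_i\alpha_i$, and we read $\binom{y}{j}=y(y-1)\cdots(y-j+1)/j!$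 as a polynomial in $y$.

Since $\binom{d-i-1}{d-i}=0$ for $i<d$, setting $n=-1$ in \eqref{eq:def} gives
\begin{equation}\label{eq:top}
(-1)^d\,\overline{e}_d(I)=P(-1).
\end{equation}
The function $\ell(R/\overline{I^{n+1}})$ has the value $\ell(R/R)=0$ at $n=-1$. So the top coefficient measures how far the polynomial is from the function at this point. For $I=\mathfrak{m}^r$ the colength of $I^{n+1}$ is $\binom{r(n+1)+d-1}{d}$, which vanishes at $n=-1$. To obtain a nonzero top coefficient we look for ideals with
\[
\ell(S/I^n)=(\text{a polynomial in $n$ vanishing at $0$})+\delta\qquad(n\ge1),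
\]
where the constant $\delta\ne0$ does not depend on $n$. A natural source for $\delta$ is a graded ring whose Hilbert function has not yet reached its Hilbert polynomial.

Let $S'=k[x,y,z]$, let $f,h$ be as in Theorem~\ref{thm:A}, and let $J'=(f,h)$ and $A=S'/J'$. For a graded ring $A$ we write $H_A(j)=\dim_kA_j$, which is $0$ for $j<0$. Since $f$ is monic in $x$ and $h$ is monic in $y$, the monomials $x^py^qz^s$ with $p\le2$ and $q\le3$ form a basis of $A$. The Hilbert series is therefore
\[
\frac{(1+t+t^2)(1+t+t^2+t^3)}{1-t}=\frac{1+2t+3t^2+3t^3+2t^4+t^5}{1-t},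
\]
and
\begin{equation}\label{eq:HA}
H_A(0),H_A(1),\dots=1,\,3,\,6,\,9,\,11,\,12,\,12,\,12,\dots
\end{equation}
The forms $f$ and $h$ vanish simultaneously at the twelve points $(a:b:1)$ with $a\in\{0,1,2\}$ and $b\in\{0,1,2,3\}$. The value $H_A(4)=11$ reflects one linear relation among the values of a quartic form $\xi$ at these points:
\[
\sum_{a,b}(-1)^{a+b}\binom{2}{a}\binom{3}{b}\,\xi(a,b,1)=0 .
\]
Indeed, a monomial $x^py^qz^s$ of degree four has $p\le1$ or $q\le2$, so it is killed by the second difference in $a$ or by the third difference in $b$.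

Let $I'=J'_4\oplus S'_{\ge5}$ be the ideal that consists of the quartics in $J'$ and everything of higher degree. Its colength is $\dim_k S'/S'_{\ge4}+H_A(4)=20+11$. The square $I'^2$ is zero in degrees below $8$. In degree $8$ it is $(J'_4)^2=f^2S'_2+fhS'_1+kh^2=(J'^2)_8$, in degree $9$ it is $J'_4S'_5=J'_9$, and it contains $S'_{\ge10}$. The module $J'/J'^2$ is free over $A$ on the classes of $f$ and $h$, of degrees $3$ and $4$; see \eqref{eq:gr} below. Therefore
\begin{align*}
\dim_kS'/I'^2&=\dim_k S'/S'_{\ge8}+\bigl(H_A(8)+H_A(8-3)+H_A(8-4)\bigr)+H_A(9)\\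
&=120+(12+12+11)+12 .
\end{align*}
For both $n=1$ and $n=2$ every value of $H_A$ that occurs is $12$, except one, which comes from $h^{n-1}A_4$ in the lowest degree $4n$. We will see in Remark~\ref{rem:three} that this persists: all powers of $I'$ are integrally closed, and
\begin{equation}\label{eq:three}
\dim_kS'/I'^n=\binom{4n+2}{3}+12\binom{n+2}{3}-1\qquad(n\ge1).
\end{equation}
Both binomials vanish at $n=0$, so $P(-1)=-1$. Since $d=3$ is odd, \eqref{eq:top} gives $\overline{e}_3(I')=+1$.

The defect $-1$ depends only on $A$, while the sign in \eqref{eq:top} depends on $d$. To change the sign we raise $d$ by one and keep $A$: we adjoin a variable $w$ both to the ring and to $J'$. With $J=(w,f,h)$, the ideal $J_4\oplus S_{\ge5}$ of $S=k[x,y,z,w]$ is the ideal of Theorem~\ref{thm:A}.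

\section{The filtration of a reduced complete intersection}\label{sec:filt}

Give $S=k[x_1,\dots,x_d]$ the grading $\deg x_i=w_i\ge1$. Let $g_1,\dots,g_c$ be a regular sequence of forms of positive degrees $a_1,\dots,a_c$, let $J=(g_1,\dots,g_c)$ and $A=S/J$, and \emph{assume that $A$ is reduced}. Put $J^u=S$ for $u\le0$, so that $J^uJ^{u'}\subseteq J^{u+u'}$ for all integers $u,u'$.

We use the standard fact that for an ideal generated by a regular sequence, the map $A[Y_1,\dots,Y_c]\to\operatorname{gr}_J(S)=\bigoplus_vJ^v/J^{v+1}$ sending $Y_i$ to the class of $g_i$ in $J/J^2$ is an isomorphism. This has two consequences. First, $\operatorname{gr}_J(S)$ is reduced. Second, $J^v/J^{v+1}$ is free over $A$ on the classes of the products $g^\alpha=g_1^{\alpha_1}\cdots g_c^{\alpha_c}$ with $|\alpha|=v$, which have degree $a\cdot\alpha=\sum_ia_i\alpha_i$. Thus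
\begin{equation}\label{eq:gr}
\dim_k(J^v/J^{v+1})_s=\sum_{|\alpha|=v}H_A(s-a\cdot\alpha).
\end{equation}

In the example, $I'^2$ consisted of $J'^2$ in degree $8$, of $J'$ in degree $9$, and of $S'$ from degree $10$ on. We take this shape as a definition. For $r\ge1$ and $n\ge0$ let
\[
F_n=\bigoplus_{s\ge nr}\bigl(J^{\,n(r+1)-s}\bigr)_s .
\]
Then $F_0=S$ and $F_mF_n\subseteq F_{m+n}$, so each $F_n$ is an ideal, and $F_1=J_r\oplus S_{\ge r+1}$. Since $S_{\ge n(r+1)}\subseteq F_n\subseteq S_{\ge nr}$, the ideal $F_n$ is $\mathfrak{m}$-primary for $n\ge1$.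

\subsection*{Integral closedness}
If $A$ were a domain, we would exhibit $F_n$ as an intersection of valuation ideals. Our rings $A$ are only reduced, and the following substitute suffices.

\begin{lemma}\label{lem:reduced}
Let $S=G_0\supseteq G_1\supseteq\cdots$ be ideals with $G_pG_q\subseteq G_{p+q}$ such that $\bigoplus_qG_q/G_{q+1}$ is a reduced ring. If $\xi^m+b_1\xi^{m-1}+\dots+b_m=0$ with $b_j\in G_{jq}$ for all $j$, then $\xi\in G_q$.
\end{lemma}

\begin{proof}
Otherwise $\xi\in G_p\setminus G_{p+1}$ for some $p<q$. Each term $b_j\xi^{m-j}$ lies in $G_{jq+(m-j)p}\subseteq G_{mp+1}$, so $\xi^m\in G_{mp+1}$. The class of $\xi$ in $G_p/G_{p+1}$ is then nonzero and nilpotent, a contradiction.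
\end{proof}

\begin{proposition}\label{prop:closed}
Each $F_n$ with $n\ge1$ is integrally closed.
\end{proposition}

\begin{proof}
Let $D_q=S_{\ge q}$ and $E_q=\bigoplus_s(J^{q-s})_s$ for $q\ge0$. Both are decreasing multiplicative families with $D_0=E_0=S$, and $F_n=D_{nr}\cap E_{n(r+1)}$. The ring $\bigoplus_qD_q/D_{q+1}$ is $S$, a domain. For $E$ we have
\[
E_q/E_{q+1}=\bigoplus_{s\le q}\bigl(J^{q-s}/J^{q-s+1}\bigr)_s ,
\]
because $E_q$ and $E_{q+1}$ both equal $S_s$ in degree $s>q$. So $\bigoplus_qE_q/E_{q+1}$ is the sum of all the pieces $(J^v/J^{v+1})_s$. The product of the classes of $\xi\in(J^v)_s$ and $\xi'\in(J^{v'})_{s'}$ is the class of $\xi\xi'$ in $(J^{v+v'}/J^{v+v'+1})_{s+s'}$. Hence this ring is $\operatorname{gr}_J(S)$, graded by $v+s$, and it is reduced. If $\xi$ is integral over $F_n$, its coefficients satisfy $b_j\in F_n^j\subseteq F_{jn}=D_{jnr}\cap E_{jn(r+1)}$, and Lemma~\ref{lem:reduced}, applied to $D$ and to $E$, gives $\xi\in F_n$.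
\end{proof}

This is the only place where $A$ must be reduced, and the hypothesis cannot be dropped. For $J=(x^2,y^2)\subset k[x,y,z]$ and $r=2$, the element $xy$ is not in $F_1$, but $(xy)^2=x^2\cdot y^2\in F_1^2$.

\subsection*{Colength}

\begin{proposition}\label{prop:length}
Let $b=(r+1,\;r,\;r-a_1,\dots,r-a_c)\in\mathbb{Z}^{c+2}$. For $n\ge1$,
\[
\dim_kS/F_n=\dim_kS/S_{\ge nr}+\sum_{\gamma\in\mathbb{N}^{c+2},\ |\gamma|=n-1}H_A(r+b\cdot\gamma).
\]
\end{proposition}

\begin{proof}
Degrees $s<nr$ contribute the first term, and degrees $s\ge n(r+1)$ contribute nothing. The remaining degrees are $s=n(r+1)-u$ with $1\le u\le n$. By \eqref{eq:gr} such a degree contributes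
\[
\dim_k(S/J^u)_s=\sum_{v=0}^{u-1}\dim_k(J^v/J^{v+1})_s=\sum_{|\alpha|\le u-1}H_A\bigl(n(r+1)-u-a\cdot\alpha\bigr).
\]
The pairs $(u,\alpha)$ with $|\alpha|+1\le u\le n$ correspond bijectively to the vectors $\gamma=(n-u,\;u-1-|\alpha|,\;\alpha)$ in $\mathbb{N}^{c+2}$ with $|\gamma|=n-1$. For such a vector,
\[
r+b\cdot\gamma=r+(r+1)(n-u)+r(u-1-|\alpha|)+r|\alpha|-a\cdot\alpha=n(r+1)-u-a\cdot\alpha.\qedhere
\]
\end{proof}

The formula shows how to choose $r$. If $a_c=r$ and $a_i<r$ for $i<c$, then the last entry of $b$ is $0$ and the others are positive. So for every $n$ the smallest argument is $r$, and it occurs for the single vector $\gamma=(0,\dots,0,n-1)$, which corresponds to $g_c^{\,n-1}A_r$.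

\subsection*{Powers in the standard grading}

\begin{lemma}\label{lem:powers}
If all $w_i=1$ and all $a_i\le r$, then $F_n=F_1^n$ for all $n\ge1$.
\end{lemma}

\begin{proof}
We have $F_1^n\subseteq F_n$, and $S_{\ge n(r+1)}=(\mathfrak{m}^{r+1})^n\subseteq F_1^n$. Let $s=n(r+1)-u=ur+(n-u)(r+1)$ with $1\le u\le n$. The space $(J^u)_s$ is spanned by the products $g^\alpha x^\beta$ with $|\alpha|=u$ and
\[
|\beta|=s-a\cdot\alpha=\sum_i\alpha_i(r-a_i)+(n-u)(r+1).
\]
Since all variables have degree one, $x^\beta$ splits into monomials of any prescribed degrees with sum $|\beta|$. Give a monomial of degree $r-a_i\ge0$ to each factor $g_i$. This shows that $g^\alpha x^\beta\in(J_r)^u\,(\mathfrak{m}^{r+1})^{n-u}\subseteq F_1^n$.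
\end{proof}

\subsection*{Grids}
The following complete intersections serve in both theorems.

\begin{lemma}\label{lem:grid}
Let $e\ge3$ and $N\ge1$, and let $T=k[x_1,\dots,x_e]$ with $\deg x_1=\deg x_2=1$ and $\deg x_i=N$ for $i\ge3$. Let $\lambda_1,\dots,\lambda_a\in k$ be distinct, let $\mu_1,\dots,\mu_{a'}\in k$ be distinct, and put
\[
f=\prod_{i=1}^{a}(x_2-\lambda_ix_1),\qquad h=\prod_{j=1}^{a'}(x_3-\mu_jx_1^N).
\]
Then $f,h$ is a regular sequence of forms of degrees $a$ and $a'N$, and $A=T/(f,h)$ is reduced. In $T[x_{e+1}]$ the sequence $x_{e+1},f,h$ is regular with the same quotient $A$.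
\end{lemma}

\begin{proof}
Let $C=k[x_1,x_4,\dots,x_e]$. Then $T/(f)=\bigl(C[x_2]/(f)\bigr)[x_3]$, and $h$ is monic in $x_3$, hence a nonzerodivisor. The last assertion follows because $T[x_{e+1}]/(x_{e+1})=T$. Division with remainder shows that $A$ is free over $C$ with basis $x_2^px_3^q$, $p<a$, $q<a'$. So $x_1$ is a nonzerodivisor on $A$ and $A\subseteq A[x_1^{-1}]$. With $C'=C[x_1^{-1}]$, $X=x_2/x_1$ and $Y=x_3/x_1^N$,
\[
A[x_1^{-1}]=C'[X,Y]\Big/\Bigl(\prod_i(X-\lambda_i),\ \prod_j(Y-\mu_j)\Bigr)\cong (C')^{aa'}
\]
by the Chinese remainder theorem, which applies because the differences $\lambda_i-\lambda_{i'}$ and $\mu_j-\mu_{j'}$ are units. A product of domains is reduced.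
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Take $S=k[x,y,z,w]$ with the standard grading, $J=(w,f,h)$ with degrees $(1,3,4)$, and $r=4$. Lemma~\ref{lem:grid} with $e=3$, $N=1$ and $(x_1,x_2,x_3,x_4)=(z,x,y,w)$ shows that $w,f,h$ is a regular sequence and that $A=S/J=k[x,y,z]/(f,h)$ is reduced. The characteristic is used only here, to make $0,1,2,3$ distinct in $k$.

Since $J_4=wS_3+fS_1+kh$, we have $F_1=J_4\oplus S_{\ge5}=I$. Lemma~\ref{lem:powers} and Proposition~\ref{prop:closed} give $I^n=F_n=\overline{I^n}$ for $n\ge1$.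

In Proposition~\ref{prop:length} we have $b=(5,4,3,1,0)$. The sum has $\binom{n+3}{4}$ terms, the number of $\gamma\in\mathbb{N}^5$ with $|\gamma|=n-1$. The argument $4+5\gamma_1+4\gamma_2+3\gamma_3+\gamma_4$ equals $4$ for $\gamma=(0,0,0,0,n-1)$ and is at least $5$ otherwise. By \eqref{eq:HA}, one term is $11$ and all others are $12$. There are $\binom{4n+3}{4}$ monomials of degree less than $4n$ in four variables. This proves the length formula, and so
\[
P(n)=\binom{4n+7}{4}+12\binom{n+4}{4}-1 .
\]
By \eqref{eq:top}, $\overline{e}_4(I)=P(-1)=\binom34+12\binom34-1=-1$. For the other coefficients we use the identity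
\[
\binom{4n+7}{4}=256\binom{n+4}{4}-288\binom{n+3}{3}+68\binom{n+2}{2}-\binom{n+1}{1}.
\]
Both sides have degree four, and they agree at $n=0,-1,-2,-3,-4$, where the identity reads $35=256-288+68-1$, $0=0$, $1=1$, $70=68+2$ and $495=288+204+3$. Adding $12\binom{n+4}{4}-1$ gives
\[
P(n)=268\binom{n+4}{4}-288\binom{n+3}{3}+68\binom{n+2}{2}-\binom{n+1}{1}-1,
\]
and comparison with \eqref{eq:def} completes the proof.\hfill$\square$

\begin{remark}
Here $P(n)=\ell(R/I^{n+1})$ for all $n\ge0$, so the numerator from the introduction is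
\[
\eta(t)=\sum_{i=0}^{4}(-1)^i\,\overline{e}_i(I)(1-t)^i=46+159t+59t^2+5t^3-t^4 .
\]
Its top coefficient is negative, so $\overline{G}$ has no regular sequence of four elements of degree one.
\end{remark}

\begin{remark}\label{rem:three}
Omit $w$. Then $J'=(f,h)\subset k[x,y,z]$ and $b=(5,4,1,0)$, the sum has $\binom{n+2}{3}$ terms, and there are $\binom{4n+2}{3}$ monomials of degree less than $4n$. The same three results give $I'^n=F_n=\overline{I'^n}$ and formula \eqref{eq:three}.
\end{remark}

\begin{remark}
It matters that the exceptional term is unique. Replace $h$ by the cubic $y(y-z)(y-2z)$ and take $r=3$. The Hilbert series $(1+t+t^2)^2/(1-t)$ gives $H_A=1,3,6,8,9,9,\dots$, and $b=(4,3,2,0,0)$. Now $n$ vectors $\gamma$ have argument $3$, the colength of $F_n$ is $\binom{3n+3}{4}+9\binom{n+3}{4}-n$, and this vanishes at $n=0$. So $\overline{e}_4(F_1)=0$.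
\end{remark}

\section{Prescribing the top coefficient}\label{sec:top}

\begin{proposition}\label{prop:top}
Let $k$ be infinite, $N\ge1$, and $e\in\{d,d-1\}$ with $e\ge3$. There is an $\mathfrak{m}$-primary ideal $I\subset S=k[x_1,\dots,x_d]$, all of whose powers are integrally closed, with $\overline{e}_d(I)=(-1)^{d+e}N$.
\end{proposition}

We use the grids of Lemma~\ref{lem:grid} in $e$ variables. Lemma~\ref{lem:defect} below shows that the defect is, up to sign, a value of the Hilbert function of $T$. In the standard grading these values are the numbers $\binom{\sigma+e-1}{e-1}$, which miss most integers. With the weights $1,1,N,\dots,N$ the value in degree $N-1$ is $N$. The weights have two costs. Hilbert functions become quasi-polynomials, and the proof of Lemma~\ref{lem:powers} breaks down, because a monomial need not split into factors of prescribed degrees. Both difficulties are removed by passing to a subfamily $\{F_{Mn}\}_n$.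

\subsection*{Quasi-polynomials and the defect}
A function $Q\colon\mathbb{Z}\to\mathbb{Q}$ is a \emph{quasi-polynomial of period $N$} if on each residue class modulo $N$ it is given by a polynomial. Let $U$ be a polynomial ring in $m$ variables whose weights divide $N$ and have sum $\omega$. Its Hilbert series $\Psi(t)$ is the product of the factors $(1-t^{w})^{-1}$ over the weights $w$, so $\Psi(t)=\sum_uc_ut^u/(1-t^N)^m$ with a numerator of degree less than $mN$. Define
\[
Q_U(j)=\sum_{u\equiv j\ (\mathrm{mod}\ N)}c_u\binom{(j-u)/N+m-1}{m-1}.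
\]
This is a quasi-polynomial of period $N$. It equals $H_U(j)$ for all $j\ge0$, because the terms with $u>j$ have $-m<(j-u)/N<0$ and vanish. Stanley's reciprocity \cite[Prop.~4.2.3]{stanley} states in this situation that $\sum_{j\ge1}Q_U(-j)t^j=-\Psi(1/t)$. Since $\Psi(1/t)=(-1)^mt^{\omega}\Psi(t)$, we obtain
\begin{equation}\label{eq:recip}
Q_U(-j)=(-1)^{m-1}H_U(j-\omega)\qquad(j\ge1).
\end{equation}
In particular, $Q_U(j)=H_U(j)$ for all integers $j>-\omega$.

\begin{lemma}\label{lem:defect}
In the setting of Lemma~\ref{lem:grid}, let $r=\deg h$, $\omega=2+(e-2)N$ and $\sigma=a-\omega$, and assume that $r>\sigma$. There is a quasi-polynomial $Q_A$ of period $N$ with $Q_A(j)=H_A(j)$ for all $j>r+\sigma$ and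
\[
H_A(r)-Q_A(r)=(-1)^eH_T(\sigma).
\]
\end{lemma}

\begin{proof}
Let $B=T/(f)$. Since $f,h$ is a regular sequence, $H_B(j)=H_T(j)-H_T(j-a)$ and $H_A(j)=H_B(j)-H_B(j-r)$ for all integers $j$. Define $Q_B$ and $Q_A$ by the same formulas, starting from $Q_T$. As $Q_T=H_T$ in degrees greater than $-\omega$, we have $Q_B=H_B$ in degrees greater than $a-\omega=\sigma$, and $Q_A=H_A$ in degrees greater than $r+\sigma$. Since $r>\sigma$, the terms $H_B(r)$ and $Q_B(r)$ cancel, and
\[
H_A(r)-Q_A(r)=Q_B(0)-H_B(0)=Q_T(0)-Q_T(-a)-1=-Q_T(-a).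
\]
By \eqref{eq:recip}, $Q_T(-a)=(-1)^{e-1}H_T(a-\omega)$.
\end{proof}

For $e=3$, $N=1$, $a=3$, $r=4$ we have $\sigma=0$ and recover $11-12=-1$. The proof also shows why two forms are needed: the defect is $Q_B(0)-H_B(0)$, which would be $0$ if $B$ were a polynomial ring.

\subsection*{Summing a quasi-polynomial}
After $H_A$ is replaced by $Q_A$ in Proposition~\ref{prop:length}, we need the sum to be a polynomial that vanishes at $0$. For $N=1$ and $Q_A=12$ this was the term $12\binom{n+3}{4}$.

\begin{lemma}\label{lem:sum}
Let $Q$ be a quasi-polynomial of period $N$, let $l\ge2$, $b\in\mathbb{Z}^l$ and $r\in\mathbb{Z}$. There is a polynomial $\varphi$ with $\varphi(0)=0$ and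
\[
\varphi(m)=\sum_{\gamma\in\mathbb{N}^l,\ |\gamma|=Nm-1}Q(r+b\cdot\gamma)\qquad(m\ge1).
\]
\end{lemma}

\begin{proof}
Write $\gamma=N\gamma'+\rho$ with $\gamma'\in\mathbb{N}^l$ and $\rho\in\{0,\dots,N-1\}^l$. Only those $\rho$ occur for which $\kappa=(|\rho|+1)/N$ is an integer, and then the condition on $\gamma'$ is $|\gamma'|=m-\kappa$. From $0<|\rho|+1\le lN-(l-1)<lN$ we get $1\le\kappa\le l-1$. For fixed $\rho$ the residue of $r+b\cdot\gamma$ modulo $N$ is fixed, so the summand is a polynomial in $\gamma'$, hence a $\mathbb{Q}$-linear combination of products $\prod_i\binom{\gamma'_i}{\beta_i}$ with $\beta\in\mathbb{N}^l$. We claim that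
\[
\sum_{|\gamma'|=L}\ \prod_{i=1}^{l}\binom{\gamma'_i}{\beta_i}=\binom{L+l-1}{|\beta|+l-1}\qquad\text{for all }L\ge-(l-1).
\]
For $L\ge0$ both sides are the coefficient of $t^L$ in $\prod_it^{\beta_i}(1-t)^{-\beta_i-1}=t^{|\beta|}(1-t)^{-|\beta|-l}$. For $-(l-1)\le L<0$ the sum is empty, and the binomial vanishes because $0\le L+l-1<|\beta|+l-1$. So the required sum is a fixed linear combination of the polynomials $\binom{m-\kappa+l-1}{|\beta|+l-1}$, and these vanish at $m=0$ by the case $L=-\kappa$.
\end{proof}

\subsection*{From the filtration to the powers of one ideal}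

\begin{lemma}\label{lem:veronese}
In the setting of Section~\ref{sec:filt}, there is $M_0\ge1$ such that $F_{Mn}=(F_M)^n$ for all $n\ge1$ and all positive multiples $M$ of $M_0$.
\end{lemma}

\begin{proof}
Consider the graded ring $\mathcal{R}=\bigoplus_nF_nt^n\subseteq S[t]$. The space $(J^u)_s$ is spanned by the products $x^\beta g^\alpha$ of degree $s=w\cdot\beta+a\cdot\alpha$ with $|\alpha|\ge u$. Hence $\mathcal{R}$ is spanned over $k$ by the elements $x^\beta g^\alpha t^n$, where $(\beta,\alpha,n)$ runs through the lattice points of the cone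
\[
\beta,\alpha,n\ge0,\qquad w\cdot\beta+a\cdot\alpha\ge nr,\qquad w\cdot\beta+a\cdot\alpha+|\alpha|\ge n(r+1).
\]
Gordan's lemma states that the lattice points of a cone defined by finitely many rational linear inequalities form a finitely generated monoid. The map $(\beta,\alpha,n)\mapsto x^\beta g^\alpha t^n$ takes sums to products, so $\mathcal{R}$ is generated over $\mathcal{R}_0=S$ by finitely many homogeneous elements $\theta_1,\dots,\theta_p$ of positive degree.

The rest is \cite[III, \S1.3, Prop.~3]{bourbaki}; we recall the argument. Let $L$ be a common multiple of the degrees of the $\theta_i$, and let $M_0=pL$. A monomial in the $\theta_i$ of degree at least $pL$ contains a power of some $\theta_i$ of degree at least $L$, hence a factor of degree exactly $L$. From a monomial of degree $nM_0$ with $n\ge2$ we can split off such a factor $p$ times in a row, so $F_{nM_0}=F_{M_0}F_{(n-1)M_0}$. By induction $F_{nM_0}=(F_{M_0})^n$, and for $M=qM_0$ we get $F_{Mn}=(F_{M_0})^{qn}=(F_M)^n$.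
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:top}]
Take $T$, $f$, $h$ as in Lemma~\ref{lem:grid} with
\[
a=(e-1)N+1,\qquad a'=e+1,\qquad r=\deg h=(e+1)N ;
\]
the scalars $\lambda_i,\mu_j$ exist because $k$ is infinite. The value of $a$ is chosen so that $\sigma=a-2-(e-2)N=N-1$, and $r$ is the least multiple of $N$ with $r-a>\sigma$. If $e=d$, let $S=T$ and $J=(f,h)$. If $e=d-1$, let $S=T[x_d]$ with $\deg x_d=1$ and $J=(x_d,f,h)$. In both cases Section~\ref{sec:filt} applies, with $A=T/(f,h)$. The vector $b$ of Proposition~\ref{prop:length} is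
\[
(r+1,\,r,\,r-a,\,0)\qquad\text{or}\qquad(r+1,\,r,\,r-1,\,r-a,\,0).
\]
All entries but the last are at least $r-a=2N-1>\sigma$. So $r+b\cdot\gamma>r+\sigma$ for every $\gamma$ except $(0,\dots,0,n-1)$, where the argument is $r$. The monomials of degree $N-1$ in $T$ involve only $x_1$ and $x_2$, so $H_T(\sigma)=N$. Proposition~\ref{prop:length} and Lemma~\ref{lem:defect} give, for $n\ge1$,
\begin{equation}\label{eq:split}
\dim_kS/F_n=\dim_kS/S_{\ge nr}+\sum_{|\gamma|=n-1}Q_A(r+b\cdot\gamma)+(-1)^eN .
\end{equation}

Let $n=Nm$. The sum is $\varphi(m)$ with $\varphi$ as in Lemma~\ref{lem:sum}. For the first term let $U=S[y]$ with $\deg y=1$. Multiplying by the appropriate power of $y$ matches the monomials of $S$ of degree less than $nr$ with the monomials of $U$ of degree $nr-1$. So the first term is $H_U(Nmr-1)$. For $m\ge0$ this equals $Q_U(Nmr-1)$, because $Nmr-1\ge-1$ and the weights of $U$ have sum greater than $1$. The argument stays in the class of $-1$ modulo $N$, so this is a polynomial $\psi(m)$, and $\psi(0)=H_U(-1)=0$.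

Let $M=qN$ be a common multiple of $N$ and of the integer $M_0$ of Lemma~\ref{lem:veronese}, and let $I=F_M$. Then $I^n=F_{Mn}$ is integrally closed for all $n\ge1$ by Proposition~\ref{prop:closed}, and \eqref{eq:split} gives
\[
P(n)=\psi\bigl(q(n+1)\bigr)+\varphi\bigl(q(n+1)\bigr)+(-1)^eN .
\]
By \eqref{eq:top}, $(-1)^d\,\overline{e}_d(I)=P(-1)=(-1)^eN$.
\end{proof}

\section{Adjoining a variable and the proof of Theorem~\ref{thm:B}}\label{sec:var}

Adjoining a variable to $J$ kept $P(-1)$ fixed and changed the sign of the top coefficient. To reach $i<d$ we need the opposite behavior, namely a way to raise the dimension that keeps the existing coefficients. This is achieved by adjoining the variable to $I$ itself.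

\begin{lemma}\label{lem:adjoin}
Let $I\subset S=k[x_1,\dots,x_d]$ be an $\mathfrak{m}$-primary ideal all of whose powers are integrally closed, and let $L=(I,y)\subset S[y]$. Then $L$ is $(\mathfrak{m},y)$-primary, all powers of $L$ are integrally closed, and $\overline{e}_j(L)=\overline{e}_j(I)$ for $0\le j\le d$.
\end{lemma}

\begin{proof}
With $I^u=S$ for $u\le0$ we have $L^n=\bigoplus_{v\ge0}I^{n-v}y^v$, and $S[y]/L=S/I$ shows that $L$ is $(\mathfrak{m},y)$-primary. The ideal $L^n$ is homogeneous for the grading by the degree in $y$, and the integral closure of a homogeneous ideal is homogeneous \cite[Cor.~5.2.3]{hs}. So it suffices to consider an element $\xi y^v$ with $\xi\in S$ that is integral over $L^n$. For $v\ge n$ it lies in $L^n$. For $v<n$, let $(\xi y^v)^m+\sum_jc_j(\xi y^v)^{m-j}=0$ with $c_j\in L^{nj}$, and let $b_j$ be the coefficient of $y^{jv}$ in $c_j$. Then $b_j\in I^{nj-jv}=(I^{n-v})^j$, and the coefficient of $y^{mv}$ in the equation is $\xi^m+\sum_jb_j\xi^{m-j}=0$. Hence $\xi\in\overline{I^{n-v}}=I^{n-v}$ and $\xi y^v\in L^n$.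

The decomposition of $L^{n+1}$ gives $\dim_kS[y]/L^{n+1}=\sum_{u=0}^{n}\dim_kS/I^{u+1}$. Thus the series $\sum_n\dim_k(S[y]/L^{n+1})t^n$ is $\eta(t)/(1-t)^{d+2}$, where $\eta(t)/(1-t)^{d+1}$ is the corresponding series of $I$. The two ideals have the same numerator $\eta$, and $\overline{e}_j(L)=\eta^{(j)}(1)/j!=\overline{e}_j(I)$ for $0\le j\le d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $N=0$ take $I=\mathfrak{m}$. In the standard grading its powers $\mathfrak{m}^n=S_{\ge n}$ are integrally closed by Lemma~\ref{lem:reduced}, and $\ell(R/\mathfrak{m}^{n+1})=\binom{n+d}{d}$ gives $\overline{e}_i(\mathfrak{m})=0$ for $i\ge1$.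

For $N\ne0$ apply Proposition~\ref{prop:top} in $i$ variables with $|N|$ in place of $N$. If $N>0$, take $e=i$, which is allowed for $i\ge3$. If $N<0$, take $e=i-1$, which is allowed for $i\ge4$. This yields an ideal of $k[x_1,\dots,x_i]$, primary to $(x_1,\dots,x_i)$, with all powers integrally closed and $\overline{e}_i=N$. Applying Lemma~\ref{lem:adjoin} $d-i$ times and localizing at $\mathfrak{m}$ gives the ideal $I\subset R$. Its powers are integrally closed, so $e_i(I)=\overline{e}_i(I)=N$.
\end{proof}

The restriction $i\ge4$ for negative $N$ enters through $e\ge3$. The construction needs two forms $f,h$ with a reduced quotient, and in two variables $T/(f,h)$ would be a graded ring of finite length, which is reduced only if it equals $k$.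

\begin{thebibliography}{9}

\bibitem{bourbaki}
Bourbaki, \emph{Commutative Algebra}.

\bibitem{hs}
Huneke and Swanson, \emph{Integral Closure of Ideals, Rings, and Modules}.

\bibitem{itoh}
S.~Itoh, \emph{Coefficients of normal Hilbert polynomials}, J. Algebra 150 (1992).

\bibitem{problem}
\emph{Preliminary Info}, \texttt{https://www.vigj.net/files/2023\_MSRISummerSchool.pdf}.

\bibitem{stanley}
Stanley, \emph{Enumerative Combinatorics I}.

\end{thebibliography}
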